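# Discrete Sets on the Boundary of a Lindelöf Open Set in a Locally Compact $T_5$ Space

## Branches attached to the binary tree

Let $2^{<\omega}$ be the set of finite $0$-$1$ sequences ("nodes") and let $Q\subseteq 2^\omega$ be a set of infinite ones ("branches"). Put
$$X_Q=2^{<\omega}\cup Q .$$
Declare every node isolated. Give $q\in Q$ the basic neighborhoods
$$B_m(q)=\{q\}\cup\{q\restriction j: j\ge m\},\qquad m<\omega .$$
Each $B_m(q)$ is a convergent sequence with its limit, so it is compact, and it is open. The space is Hausdorff: for two different branches go past the level where they split, and for a branch and a node go past the length of the node. So $X_Q$ is locally compact. The set $U=2^{<\omega}$ is countable and open. Every $q\in Q$ is the limit of the nodes $q\restriction j$, so $U$ is dense and its boundary $\overline U\setminus U$ is exactly $Q$. Since $B_m(q)\cap Q=\{q\}$, the boundary is discrete. It can be as large as $2^{\aleph_0}$.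

How much separation does $X_Q$ have? Recall the notion we shall use throughout.

**Definition ($T_5$).** A space is $T_5$ if it is hereditarily normal, that is, every subspace is normal. Two sets $H,K$ are *separated* if $\overline H\cap K=\emptyset=H\cap\overline K$.

**Fact 1.** A space is hereditarily normal if and only if any two separated sets have disjoint open neighborhoods.

The proof is short. If $H,K$ are separated, then $H\cup K$ lies in the open subspace $S=X\setminus(\overline H\cap\overline K)$. The sets $\overline H\cap S$ and $\overline K\cap S$ are disjoint and closed in $S$, so normality of $S$ gives disjoint open sets around them. These are open in $X$ because $S$ is. Conversely, two disjoint closed subsets of a subspace are separated in $X$, and we may intersect their disjoint open neighborhoods with the subspace.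

For the spaces $X_Q$ only subsets of $Q$ matter.

**Lemma 1.** If any two disjoint subsets of $Q$ have disjoint open neighborhoods in $X_Q$, then $X_Q$ is $T_5$.

*Proof.* Let $H,K$ be separated, and let $O_H,O_K$ be disjoint open neighborhoods of $H\cap Q$ and $K\cap Q$. Consider
$$(O_H\setminus\overline K)\cup(H\cap U)\qquad\text{and}\qquad(O_K\setminus\overline H)\cup(K\cap U).$$
Both are open, because $H\cap U$ and $K\cap U$ consist of isolated points. The first contains $H$, since a point of $H\cap Q$ lies in $O_H$ and outside $\overline K$; likewise the second contains $K$. They are disjoint: $O_H\cap O_K=\emptyset$; the set $O_H\setminus\overline K$ misses $K$; the set $O_K\setminus\overline H$ misses $H$; and $H\cap K=\emptyset$. $\square$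

Now two cases by hand. First let $Q_0$ be the set of branches that are eventually $0$, and let $m(q)$ be a level beyond the last $1$ of $q$. If $q\restriction j=r\restriction j$ with $j\ge m(q),m(r)$, then both branches are $0$ from $j$ on, so $q=r$. Hence the neighborhoods $B_{m(q)}(q)$, $q\in Q_0$, are pairwise disjoint. Two disjoint subsets of $Q_0$ are therefore separated by unions of these sets, and $X_{Q_0}$ is $T_5$. Its boundary is infinite but countable.

Now let $Q$ be arbitrary and suppose that $X_Q$ is $T_5$. Any $A\subseteq Q$ is separated from $Q\setminus A$, so there are disjoint open sets $V_A\supseteq A$ and $V_A'\supseteq Q\setminus A$. We can read $A$ off the set of nodes $V_A\cap U$: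
$$A=Q\cap\overline{V_A\cap U}. \tag{1}$$
Indeed, if $q\in A$, then every neighborhood of $q$ meets the open set $V_A$ in a neighborhood of $q$, which contains nodes. If $q\in Q\setminus A$, then $V_A'$ is a neighborhood of $q$ missing $V_A$. So $A\mapsto V_A\cap U$ is one-to-one, and
$$2^{|Q|}\le 2^{|U|}=2^{\aleph_0}. \tag{2}$$
In particular $X_{2^\omega}$ is not $T_5$. If $2^{\aleph_0}<2^{\aleph_1}$, then no $X_Q$ with $Q$ uncountable is $T_5$. This is the argument of Jones' lemma.

The argument uses that $U$ is small in a strong way: it is countable (a countable dense subset of $U$ would do as well). What if we know only that $U$ is Lindelöf? This is what the following asks.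

**Conjecture 1.** $2^{\aleph_0}<2^{\aleph_1}$ implies that every open Lindelöf subset of a locally compact $T_5$ space has a boundary of countable spread.

The problem comes from the paper "Applications of some strong set-theoretic axioms to locally compact $T5$ and hereditarily scwH spaces". We shall prove in ZFC that Conjecture 1 is true.

## An inequality with the Lindelöf degree in the exponent

Locally compact spaces are taken to be Hausdorff. All closures are taken in $X$. Ordinals are identified with their sets of predecessors, and ${}^{\delta}2$ is the set of functions $\delta\to 2=\{0,1\}$.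

**Definition (boundary, spread, Lindelöf degree).** The boundary of $U$ is $\overline U\setminus\operatorname{int}U$, which is $\overline U\setminus U$ for open $U$. The *spread* of a space is the supremum of the cardinalities of its discrete subspaces. The *Lindelöf degree* $L(U)$ is the least cardinal $\kappa$ such that every open cover of $U$ has a subcover of size at most $\kappa$.

A discrete subspace need not be closed. In the plane, let $U$ be the open upper half-plane and $D=\{(1/n,0):n\ge1\}$. Then $D$ is a discrete subspace of the boundary of $U$, and the origin is in $\overline D\setminus D$. This is why separated sets, and hence $T_5$ instead of normality, enter: for $A\subseteq D$ the sets $A$ and $D\setminus A$ are separated but perhaps not closed.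

**Theorem A (ZFC).** Let $X$ be a locally compact $T_5$ space, $U\subseteq X$ open, $\kappa=\max(L(U),\aleph_0)$, and $D\subseteq\overline U\setminus U$ a discrete subspace. Then $2^{|D|}\le 2^{\kappa}$.

**Corollary B.**

1. (Conjecture 1) If $2^{\aleph_0}<2^{\aleph_1}$, every open Lindelöf subset of a locally compact $T_5$ space has boundary of countable spread.
2. If $\kappa\ge\aleph_0$ and $2^\kappa<2^{\kappa^+}$, every open $U$ with $L(U)\le\kappa$ in a locally compact $T_5$ space has boundary of spread $\le\kappa$.

*Proof from Theorem A.* Suppose the boundary in part 2 has a discrete subspace $D$ with $|D|\ge\kappa^+$. Since $\max(L(U),\aleph_0)\le\kappa$, Theorem A gives $2^{\kappa^+}\le2^{|D|}\le2^\kappa$, against the hypothesis. Part 1 is the case $\kappa=\aleph_0$. $\square$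

The bound in part 2 is best possible for every infinite $\kappa$. Let $X$ be the topological sum of $\kappa$ copies of the convergent sequence $\omega+1$ and $U$ its set of isolated points. This $X$ is metrizable, hence $T_5$, and locally compact. The set $U$ is discrete of size $\kappa$, so $L(U)=\kappa$. Its boundary is the set of the $\kappa$ limit points, which is discrete.

The last section shows that Theorem A cannot be improved under Martin's axiom, and that the cardinal hypothesis of Conjecture 1 cannot simply be dropped.

We shall use two textbook facts.

**Fact 2.** If $X$ is locally compact Hausdorff, $O$ is open and $x\in O$, there is a continuous $g:X\to[0,1]$ with $g(x)=1$ whose support $\overline{\{g\ne0\}}$ is compact and contained in $O$.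

**Fact 3.** A family of closed subsets of a compact space with empty intersection has a finite subfamily with empty intersection. In particular, if the family is decreasing and indexed by a limit ordinal, then one of its members is empty.

## Where counting traces stops, and what a longer record gives

Let us first try to repeat the proof of (2). For $A\subseteq D$ choose disjoint open $V_A\supseteq A$ and $V_A'\supseteq D\setminus A$. As in (1), $A=D\cap\overline{V_A\cap U}$, because $D\subseteq\overline U$. So $A\mapsto V_A\cap U$ is one-to-one. The next line should bound the number of traces $V_A\cap U$ by $2^\kappa$, and here the argument stops: a Lindelöf open set may have far too many open subsets.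

Here is an example. For an infinite cardinal $\theta$, let $A(\theta)$ be the one-point compactification $\theta\cup\{\infty\}$ of a discrete set of size $\theta$. It is $T_5$. Let $H,K$ be separated. At least one of them, say $K$, omits $\infty$. Then $K$ is open. If $\infty\notin H$, then $H$ is open too. If $\infty\in H$, then $\infty\notin\overline K$, so $K$ is also closed, and $K$, $A(\theta)\setminus K$ are the required open sets. Now let $U$ be the topological sum of countably many copies $A_n$ of $A(\theta)$ and let $X=U\cup\{p\}$ be its one-point compactification. A compact subset of $U$ meets only finitely many $A_n$. The space $X$ is $T_5$. Let $H,K$ be separated. If neither contains $p$, separate them inside each $A_n$. If $p\in H$, then $p\notin\overline K$, so $K$ lies in finitely many $A_n$; separate inside those, and add $p$ and all the remaining $A_n$ to the neighborhood of $H$. The set $U$ is open and Lindelöf, with boundary $\{p\}$. But $U$ has at least $2^\theta$ open subsets, and $\theta$ was arbitrary. Regular open sets do not help: if $S\subseteq\theta$ is infinite with infinite complement, then in $A(\theta)$ the closure of $S$ is $S\cup\{\infty\}$ and its interior is $S$,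 so there are $2^\theta$ regular open sets as well.

The next thing to try is to record less about the trace. Suppose $|D|=\lambda$ with $2^\lambda>2^\kappa$, and fix a family $\{W_\xi:\xi<\lambda\}$ of open "test sets". Put $P=\overline{V_A}$ and record only which tests $P\cap U$ meets:
$$f(\xi)=1\iff P\cap U\cap W_\xi\ne\emptyset .$$
The record $f$ is an element of ${}^\lambda2$. There are $2^\lambda$ sets $A$ and $2^\lambda$ possible records, so counting again gives no contradiction. But something is gained. If $\lambda$ is the least cardinal with $2^\lambda>2^\kappa$, then for each $\delta<\lambda$ there are at most $2^\kappa$ possibilities for the *initial segment* $f\restriction\delta$. So we would like to get a contradiction from an initial segment.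

At stage $\delta$ we have seen $f\restriction\delta$. What it tells us about $P\cap U$ is an upper estimate: $P\cap U$ is contained in
$$Y_{f\restriction\delta}=U\setminus\bigcup\{W_\xi:\xi<\delta,\ f(\xi)=0\}.$$
Imagine that we could decide only now whether $d_\delta\in A$. If $d_\delta\notin\overline{Y_{f\restriction\delta}}$, we would put $d_\delta$ into $A$. That is absurd at once, because $d_\delta\in A$ forces $d_\delta\in\overline{P\cap U}$. If $d_\delta\in\overline{Y_{f\restriction\delta}}$, we would leave $d_\delta$ out of $A$. The trouble is circular dependence: $f$ is defined from $V_A$, so $A$ must be chosen before $f$ is known. We need one set $A$, chosen in advance, that makes the decision just described at many stages $\delta$, *whatever $f$ turns out to be*. A guessing principle supplies it, and the same cardinal arithmetic $2^{<\lambda}\le2^\kappa<2^\lambda$ is what makes the principle true.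

Suppose this is done. At the good stages the first alternative never happens, so for all good $\delta$ the point $d_\delta$ is outside $A$ and $d_\delta\in\overline{Y_{f\restriction\delta}}$. If the tests are fine enough, the complete record will exclude every such point: $d_\delta\notin\overline{Y_f}$. So every good $d_\delta$ is excluded eventually, but not before its own stage. A second application of $T_5$, together with $L(U)\le\kappa<\lambda$, will show that all these points are excluded by one common stage $\gamma<\lambda$. Good stages beyond $\gamma$ then give the contradiction.

## The least $\lambda$ with $2^\lambda>2^\kappa$, and a guessing lemma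

From here to the end of the proof of Theorem A, assume for a contradiction that $X,U,\kappa,D$ are as in Theorem A and $2^{|D|}>2^\kappa$. Let $\lambda$ be the least cardinal with $2^\lambda>2^\kappa$. Then
$$\kappa<\lambda\le|D|,\qquad 2^\mu\le2^\kappa\ \text{ for all }\mu<\lambda,\qquad \lambda\le2^\kappa,\qquad\lambda\text{ is regular.}\tag{3}$$
The first two statements are immediate from the choice of $\lambda$. The third holds because $2^{2^\kappa}>2^\kappa$. For the fourth, suppose $\lambda=\sum_{i<\mu}\lambda_i$ with $\mu<\lambda$ and all $\lambda_i<\lambda$. Then
$$2^\lambda=\prod_{i<\mu}2^{\lambda_i}\le(2^\kappa)^\mu=2^{\max(\kappa,\mu)}\le2^\kappa,$$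
because $\max(\kappa,\mu)<\lambda$; this is a contradiction. Since $\lambda>\kappa\ge\aleph_0$, the cardinal $\lambda$ is uncountable.

**Lemma 2** (a form of the Devlin–Shelah weak diamond)**.** For every $F:\bigcup_{\delta<\lambda}{}^\delta2\to2$ there is $c\in{}^\lambda2$ such that for every $f\in{}^\lambda2$ the set $\{\delta<\lambda:F(f\restriction\delta)=c(\delta)\}$ is unbounded in $\lambda$.

The quantifiers are the point: one $c$ must serve all $2^\lambda$ functions $f$. Two easy instances: if $F(s)$ depends only on the length of $s$, say $F(s)=h(\delta)$ for $s\in{}^\delta2$, take $c=h$. If $F(s)=s(0)$ for nonempty $s$, any $c$ that takes both values unboundedly often works.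

*Proof.* Suppose the lemma fails for $F$. Then every $c\in{}^\lambda2$ is defeated by some function: we can choose $\Phi(c)\in{}^\lambda2$ and $\gamma(c)<\lambda$ with
$$c(\delta)=1-F(\Phi(c)\restriction\delta)\qquad\text{for all }\delta\text{ with }\gamma(c)\le\delta<\lambda. \tag{4}$$
So beyond $\gamma(c)$ the value $c(\delta)$ is computed from $\Phi(c)\restriction\delta$. We iterate this so that everything is computed from initial segments. Given $c$, put $c_0=c$, $c_{n+1}=\Phi(c_n)$ and $\gamma^*=\sup_n\gamma(c_n)$. Since $\lambda$ is regular and uncountable, $\gamma^*<\lambda$. By (4) applied to every $c_n$,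
$$c_n(\delta)=1-F(c_{n+1}\restriction\delta)\qquad\text{for all }n<\omega\text{ and }\gamma^*\le\delta<\lambda. \tag{5}$$

We claim that $c\mapsto\bigl(\gamma^*,(c_n\restriction\gamma^*)_{n<\omega}\bigr)$ is one-to-one. Let $c$ and $c'$ have the same image. We show by induction on $\delta\in[\gamma^*,\lambda]$ that $c_n\restriction\delta=c'_n\restriction\delta$ for all $n$. For $\delta=\gamma^*$ this is given. If it holds at $\delta$, then by (5) $c_n(\delta)=1-F(c_{n+1}\restriction\delta)=1-F(c'_{n+1}\restriction\delta)=c'_n(\delta)$ for every $n$, so it holds at $\delta+1$. Limit stages are clear. At $\delta=\lambda$ and $n=0$ we get $c=c'$.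

Now count the possible images. For a given value $\gamma<\lambda$ of $\gamma^*$ there are at most $(2^{|\gamma|})^{\aleph_0}\le(2^\kappa)^{\aleph_0}=2^\kappa$ sequences of restrictions, by (3). Hence
$$2^\lambda\le\sum_{\gamma<\lambda}(2^{|\gamma|})^{\aleph_0}\le\lambda\cdot2^\kappa=2^\kappa,$$
using $\lambda\le2^\kappa$ from (3). This contradicts the choice of $\lambda$. $\square$

## Test functions and the points they cannot tell apart

Every subset of a discrete subspace is discrete. So we shrink $D$ and assume $D=\{d_\alpha:\alpha<\lambda\}$, enumerated one-to-one.

**Step 1. Functions.** This step fixes $\lambda$ many functions, from which the tests will be built, and identifies the points that they cannot distinguish from $d_\alpha$.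

For $\alpha<\lambda$ choose an open $O_\alpha\ni d_\alpha$ with $O_\alpha\cap D=\{d_\alpha\}$. By Fact 2 choose a continuous $g_\alpha:X\to[0,1]$ with compact support contained in $O_\alpha$ and $g_\alpha(d_\alpha)=1$. Then $g_\alpha(d_\beta)=0$ for $\beta\ne\alpha$.

For $x\in U$ choose a continuous $k_x:X\to[0,1]$ with compact support contained in $U$ and $k_x(x)=1$. The sets $\{k_x>1/2\}$ cover $U$. Since $L(U)\le\kappa$, there are $k_i$ ($i<\kappa$), repetitions allowed, among these functions such that the sets $\{k_i>1/2\}$ cover $U$. Put $C_i=\{k_i\ge1/2\}$. This is a closed subset of the support of $k_i$, so it is a compact subset of $U$, and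
$$U=\bigcup_{i<\kappa}C_i,\qquad\qquad y\notin U\iff k_i(y)=0\text{ for all }i<\kappa. \tag{6}$$
In the equivalence, the left-to-right direction holds because the supports lie in $U$, and the other direction because a point of $U$ has $k_i>1/2$ for some $i$.

Define
$$Z_\alpha=\{y\in X\setminus U:\ g_\alpha(y)=1,\ g_\beta(y)=0\text{ for all }\beta\ne\alpha\},\qquad Z=\bigcup_{\alpha<\lambda}Z_\alpha .$$
By (6), $Z_\alpha$ is the set of those $y$ at which every $g_\beta$ and every $k_i$ takes the same value as at $d_\alpha$. Tests built from these functions cannot tell the points of $Z_\alpha$ apart. No hypothesis bounds the number of open sets needed for a local base at $d_\alpha$, so we cannot hope for $\lambda$ tests that isolate $d_\alpha$ itself. The remedy is to put the whole class $Z_\alpha$ on one side whenever we put $d_\alpha$ there.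

For example, in the plane, with $U$ the upper half-plane and $d_n=(1/n,0)$, let $r_n=\frac1{3n(n+1)}$. The closed disks of radius $r_n$ around the $d_n$ are pairwise disjoint. Take $g_n(y)=\min(1,\max(0,2-2|y-d_n|/r_n))$. Then $g_n=1$ exactly on the disk $|y-d_n|\le r_n/2$ and $g_n=0$ off the disk of radius $r_n$, so $Z_n$ is the closed lower half of the disk of radius $r_n/2$ around $d_n$.

Clearly $d_\alpha\in Z_\alpha$. If $y\in Z_\beta$ with $\beta\ne\alpha$, then $g_\alpha(y)=0$; so $\{g_\alpha>0\}\cap Z=Z_\alpha$. Thus the $Z_\alpha$ are pairwise disjoint and relatively open in $Z$. It follows that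
$$\text{for every }A\subseteq\lambda,\quad\bigcup_{\alpha\in A}Z_\alpha\ \text{ and }\bigcup_{\alpha\in\lambda\setminus A}Z_\alpha\ \text{ are separated in }X. \tag{7}$$
Indeed, both sets are relatively open in $Z$ and they are complementary in $Z$, so both are relatively closed in $Z$; hence the closure in $X$ of either one meets $Z$ only in itself.

## Choosing the partition before its record is known

**Step 2. Coding.** This step defines the tests, the predictor $F$, the set $A$, and the record $f$, in this order.

Let $\mathcal W$ be the family of all finite intersections of sets of the forms
$$\{g_\alpha<q\},\qquad\{g_\alpha>q\},\qquad\{k_i<q\}\qquad(\alpha<\lambda,\ i<\kappa,\ q\in\mathbb Q).$$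
These are open sets, and $|\mathcal W|\le\lambda$ since $\kappa<\lambda$. Write $\mathcal W=\{W_\xi:\xi<\lambda\}$, repetitions allowed. For $\delta\le\lambda$ and $s\in{}^\delta2$ let
$$Y_s=U\setminus\bigcup\{W_\xi:\xi<\delta,\ s(\xi)=0\}.$$
This set is relatively closed in $U$, and
$$s\subseteq t\ \text{ implies }\ Y_t\subseteq Y_s. \tag{8}$$
For $\delta<\lambda$ and $s\in{}^\delta2$ put
$$F(s)=1\ \text{ if }d_\delta\in\overline{Y_s},\qquad F(s)=0\ \text{ otherwise.}$$
So $F(s)$ answers the question whether the record $s$ still allows $P$ to come close to $d_\delta$ from inside $U$.

Let $c$ be given by Lemma 2 for this $F$, and let $A=\{\delta<\lambda:c(\delta)=0\}$. By (7) and $T_5$ there are disjoint open sets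
$$V\supseteq\bigcup_{\alpha\in A}Z_\alpha\qquad\text{and}\qquad V_0\supseteq\bigcup_{\alpha\in\lambda\setminus A}Z_\alpha .$$
Put $P=\overline V$. Since $P\cap V_0=\emptyset$,
$$P\cap Z_\alpha=\emptyset\quad\text{for every }\alpha\in\lambda\setminus A. \tag{9}$$
Only now define the record $f\in{}^\lambda2$ by
$$f(\xi)=1\iff P\cap U\cap W_\xi\ne\emptyset,$$
and let $E=\{\delta<\lambda:F(f\restriction\delta)=c(\delta)\}$. By the choice of $c$, the set $E$ is unbounded in $\lambda$. If $f(\xi)=0$, then $P\cap U$ misses $W_\xi$; hence
$$P\cap U\subseteq Y_{f\restriction\delta}\qquad\text{for every }\delta\le\lambda. \tag{10}$$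

**Step 3. Claim (a): if $\delta\in E$, then $\delta\notin A$ and $d_\delta\in\overline{Y_{f\restriction\delta}}$.** This step shows that at a stage where the guess is right, the point $d_\delta$ is on the side away from $P$ and yet has not been excluded.

Suppose $\delta\in A$. Then $d_\delta\in Z_\delta\subseteq V$, where $V$ is open, and $d_\delta\in\overline U$. So $d_\delta\in\overline{V\cap U}$, and by (10) $\overline{V\cap U}\subseteq\overline{P\cap U}\subseteq\overline{Y_{f\restriction\delta}}$. Thus $F(f\restriction\delta)=1$, while $c(\delta)=0$ because $\delta\in A$. So $\delta\notin E$.

Hence $\delta\in E$ implies $\delta\notin A$, that is, $c(\delta)=1$. Then $F(f\restriction\delta)=c(\delta)=1$, which means $d_\delta\in\overline{Y_{f\restriction\delta}}$.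

**Step 4. Claim (b): if $\delta\in\lambda\setminus A$, then $d_\delta\notin\overline{Y_f}$.** This step shows that the tests are fine enough: the complete record excludes every point outside $A$. We need one test $W\in\mathcal W$ that contains $d_\delta$ and misses $P$.

The set $P\cap\{g_\delta\ge1/2\}$ is compact, because it is a closed subset of the support of $g_\delta$. Consider its closed subsets cut out by the conditions
$$g_\delta\ge1-\varepsilon,\qquad g_\alpha\le\varepsilon\ (\alpha\ne\delta),\qquad k_i\le\varepsilon\ (i<\kappa),$$
over all rational $\varepsilon\in(0,1/2)$. A point of $P$ satisfying all of them has $g_\delta=1$, $g_\alpha=0$ for all $\alpha\ne\delta$, and $k_i=0$ for all $i$; by (6) it is outside $U$, so it is in $Z_\delta$. Hence the intersection of all these sets is $P\cap Z_\delta$, which is empty by (9). By Fact 3 finitely many of the conditions already have no common solution in $P\cap\{g_\delta\ge1/2\}$. Replace the finitely many $\varepsilon$'s by the smallest one, which only strengthens the conditions, and add the condition $g_\delta\ge1-\varepsilon$ if it is not there; it implies $g_\delta\ge1/2$. We get finite sets $a\subseteq\lambda\setminus\{\delta\}$ and $b\subseteq\kappa$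 and a rational $\varepsilon\in(0,1/2)$ such that
$$W=\{g_\delta>1-\varepsilon\}\cap\bigcap_{\alpha\in a}\{g_\alpha<\varepsilon\}\cap\bigcap_{i\in b}\{k_i<\varepsilon\}$$
satisfies $P\cap W=\emptyset$. Now $W\in\mathcal W$, say $W=W_\xi$. Also $d_\delta\in W$, because $g_\delta(d_\delta)=1$, $g_\alpha(d_\delta)=0$ for $\alpha\ne\delta$, and $k_i(d_\delta)=0$ as $d_\delta\notin U$. Since $P\cap U\cap W_\xi=\emptyset$, we have $f(\xi)=0$, and so $Y_f\cap W_\xi=\emptyset$ by the definition of $Y_f$. Thus $W$ is a neighborhood of $d_\delta$ that misses $Y_f$.

## A common stage below $\lambda$

**Step 5. Contradiction.** This step uses $T_5$ a second time, and the cover of $U$ by $\kappa$ compact sets, to show that almost all points $d_\delta$ with $\delta\in E$ would be excluded at one stage $\gamma<\lambda$.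

Let $D_E=\{d_\delta:\delta\in E\}$. If $\delta\in E$, then $\delta\notin A$ by (a), so $d_\delta\notin\overline{Y_f}$ by (b). Hence $\overline{Y_f}\cap D_E=\emptyset$. Also $\overline{D_E}\cap Y_f=\emptyset$, because $D_E$ lies in the closed set $X\setminus U$ and $Y_f\subseteq U$. So $Y_f$ and $D_E$ are separated, and by $T_5$ there are disjoint open sets $G\supseteq Y_f$ and $G'\supseteq D_E$.

Fix $i<\kappa$. For $\gamma<\lambda$ the set $C_i\cap Y_{f\restriction\gamma}$ is compact, because $C_i$ is a compact subset of $U$ and $Y_{f\restriction\gamma}$ is relatively closed in $U$. By (8) these sets decrease as $\gamma$ grows. Since every $\xi<\lambda$ is below some $\gamma<\lambda$, their intersection is $C_i\cap Y_f\subseteq G$. So the compact sets $(C_i\cap Y_{f\restriction\gamma})\setminus G$ decrease to the empty set, and by Fact 3 there is $\gamma_i<\lambda$ with $C_i\cap Y_{f\restriction\gamma_i}\subseteq G$.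

Let $\gamma=\sup_{i<\kappa}\gamma_i$. Then $\gamma<\lambda$, because $\lambda$ is regular and $\kappa<\lambda$. By (8), $C_i\cap Y_{f\restriction\gamma}\subseteq G$ for every $i<\kappa$, and since $U=\bigcup_iC_i$ by (6),
$$Y_{f\restriction\gamma}\subseteq G.$$

As $E$ is unbounded, pick $\delta\in E$ with $\delta\ge\gamma$. By (a) and (8),
$$d_\delta\in\overline{Y_{f\restriction\delta}}\subseteq\overline{Y_{f\restriction\gamma}}\subseteq\overline G .$$
But $G'$ is an open neighborhood of $d_\delta$ disjoint from $G$. This contradiction proves Theorem A, and with it Corollary B and Conjecture 1. $\blacksquare$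

## $Q$-sets, Martin's axiom and sharpness

We return to the spaces $X_Q$ of the first section and ask for which $Q$ they are $T_5$.

**Definition ($Q$-set).** A $Q$-set is a set of reals, here a subset of $2^\omega$, each of whose subsets is a relative $F_\sigma$.

Every countable $Q\subseteq2^\omega$ is a $Q$-set, since each of its subsets is a countable union of points. Recall also Martin's axiom, MA: for every partial order with the countable chain condition and every family of fewer than $2^{\aleph_0}$ dense subsets of it, some filter meets all of them. We use MA only through one theorem, quoted below.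

**Theorem C (sharpness).**

1. If there is a $Q$-set of reals of infinite size $\mu$, there is a locally compact $T_5$ space with a countable dense open subset $U$ whose boundary is a discrete subspace of size $\mu$.
2. Under MA, for an infinite cardinal $\mu$ the following are equivalent:
   * (a) some open Lindelöf subset of some locally compact $T_5$ space has a discrete subspace of size $\mu$ in its boundary;
   * (b) $2^\mu\le2^{\aleph_0}$;
   * (c) $\mu<2^{\aleph_0}$.

   So Theorem A is optimal there. Under MA + ¬CH the conclusion of Conjecture 1 fails, so its cardinal hypothesis cannot simply be dropped.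

*Proof of part 1.* Let $Q\subseteq2^\omega$ be a $Q$-set of size $\mu$. By the first section, $X_Q$ is locally compact, $U=2^{<\omega}$ is countable, open and dense, and its boundary $Q$ is discrete of size $\mu$. By Lemma 1 it remains to find disjoint open neighborhoods for two disjoint sets $H',K'\subseteq Q$. Enlarging $K'$, we may assume $K'=Q\setminus H'$.

**Step 1. Choice of levels.** This step uses the $Q$-set property to choose how high each neighborhood starts. Since $H'$ and $K'$ are relative $F_\sigma$ sets, write $H'=\bigcup_nF_n$ and $K'=\bigcup_nE_n$ with $F_n$ and $E_n$ closed in $Q$ and increasing in $n$. For $q\in H'$ let $n(q)=\min\{n:q\in F_n\}$. Since $q\notin K'$, we have $q\notin E_{n(q)}$, and as $E_{n(q)}$ is closed in $Q$ there is $m(q)$ such that no member of $E_{n(q)}$ extends $q\restriction m(q)$. Symmetrically, for $r\in K'$ let $n(r)=\min\{n:r\in E_n\}$ and choose $m(r)$ such that no member of $F_{n(r)}$ extends $r\restriction m(r)$.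

**Step 2. Disjointness.** This step checks that $\bigcup_{q\in H'}B_{m(q)}(q)$ and $\bigcup_{r\in K'}B_{m(r)}(r)$ are disjoint. Let $q\in H'$ and $r\in K'$. As $q\ne r$, a common point of $B_{m(q)}(q)$ and $B_{m(r)}(r)$ would be a node $q\restriction j=r\restriction j$ with $j\ge m(q),m(r)$. If $n(q)\le n(r)$, then $q\in F_{n(q)}\subseteq F_{n(r)}$, and $q$ extends $q\restriction j=r\restriction j$, hence extends $r\restriction m(r)$; this contradicts the choice of $m(r)$. If $n(r)\le n(q)$, then $r\in E_{n(r)}\subseteq E_{n(q)}$, and $r$ extends $q\restriction m(q)$; this contradicts the choice of $m(q)$. So the two open sets are disjoint, and $X_Q$ is $T_5$. $\square$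

*Proof of part 2.* Let $\mu$ be infinite.

(a)$\Rightarrow$(b). For Lindelöf $U$ we have $\max(L(U),\aleph_0)=\aleph_0$, so this is Theorem A.

(b)$\Rightarrow$(c). By Cantor's theorem $\mu<2^\mu\le2^{\aleph_0}$.

(c)$\Rightarrow$(a). Under MA every set of reals of size $<2^{\aleph_0}$ is a $Q$-set (Martin–Solovay, *Internal Cohen extensions*, Ann. Math. Logic 2 (1970)). So any subset of $2^\omega$ of size $\mu$ is a $Q$-set, and part 1 gives a space in which the open set $U$ is countable, hence Lindelöf, and its boundary is discrete of size $\mu$.

Thus, under MA, the necessary condition $2^\mu\le2^{\aleph_0}$ that Theorem A puts on the size $\mu$ of such a discrete set is also sufficient. Finally, under MA + ¬CH we have $\aleph_1<2^{\aleph_0}$, so (c) holds for $\mu=\aleph_1$. By (a), some open Lindelöf subset of a locally compact $T_5$ space then has an uncountable discrete subspace in its boundary, and the conclusion of Conjecture 1 fails. $\blacksquare$
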